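
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Zero forcing and maximum nullity of bipartite graphs\\ in which one side has degree at most two}


\begin{abstract}
Let $G$ be a bipartite graph in which every vertex of one side has degree at most $2$; complete subdivision graphs are of this kind. We prove that the maximum nullity of $G$ over any field equals its zero forcing number, which confirms a conjecture from a paper on subdivided graphs. For connected $G$ the common value is given by an explicit formula: it is the cyclomatic number of the cheapest bridgeless augmentation of an associated multigraph. The upper bound comes from an ear decomposition, the lower bound from incidence matrices corrected by rank-one terms. A single matrix with entries in $\{0,1,-1\}$ is optimal over all fields at once. We also construct a bipartite graph with all degrees on one side equal to $3$ for which equality fails over every field.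
\end{abstract}

\section{Introduction}

All graphs are finite, simple and undirected; multigraphs will be announced as such. Let $F$ be a field and let $G$ be a graph with vertex set $\{1,\dots,n\}$. Denote by $\mathcal S(F,G)$ the set of symmetric $n\times n$ matrices $A=[a_{ij}]$ over $F$ such that, for $i\ne j$, we have $a_{ij}\neq 0$ if and only if $ij$ is an edge of $G$. The diagonal entries are unrestricted. The \emph{maximum nullity} of $G$ over $F$ is
\[
M(F,G)=\max\{\operatorname{null}A : A\in\mathcal S(F,G)\}.
\]

A combinatorial bound for $M$ comes from asking which coordinates determine a kernel vector. Color some vertices of $G$ black and the others white. If a black vertex $u$ has exactly one white neighbor $w$, then $u$ may \emph{force} $w$, that is, $w$ is recolored black; we write $u\to w$. A set $S\subseteq V(G)$ is a \emph{zero forcing set} if, starting with exactly the vertices of $S$ black, repeated forces make all of $V(G)$ black. The minimum size of such a set is the \emph{zero forcing number} $Z(G)$. We carry out forces one at a time; a sequence of forces that blackens everything is called a \emph{forcing list}.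

\begin{proposition}[\cite{AIM}]\label{prop:MZ}
For every field $F$ and every graph $G$ we have $M(F,G)\le Z(G)$.
\end{proposition}

\begin{proof}
Let $S$ be a zero forcing set and suppose $\operatorname{null}A>|S|$ for some $A\in\mathcal S(F,G)$. Vanishing on $S$ imposes $|S|$ linear conditions, so some nonzero $v\in\ker A$ vanishes on $S$. If $v$ vanishes on all black vertices and $u$ is black with unique white neighbor $w$, then row $u$ of $Av=0$ reads $a_{uw}v_w=0$, so $v_w=0$. Following a forcing list we get $v=0$, a contradiction.
\end{proof}

The number $Z(G)$ ignores the field. Equality $M(F,G)=Z(G)$ therefore says that the combinatorial bound is attained by an actual matrix, and if it holds for all $F$, the maximum nullity does not depend on the field.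

Let $\mathcal K$ be the family of bipartite graphs $G$ that have a bipartition $V(G)=X\cup Y$ with $\deg x\le 2$ for all $x\in X$. Every \emph{complete subdivision graph}, obtained from a graph by subdividing each edge exactly once, lies in $\mathcal K$: the subdividing vertices form $X$. Conjecture~2.5 of \cite{SUB} states that $M(F,G)=Z(G)$ for $G\in\mathcal K$. We prove it for all fields.

\begin{theorem}\label{thm:main}
For every field $F$ and every $G\in\mathcal K$ we have $M(F,G)=Z(G)$. Moreover, for each $G\in\mathcal K$ there is one symmetric integer matrix with all entries in $\{0,1,-1\}$ whose image over every field $F$ lies in $\mathcal S(F,G)$ and has nullity $M(F,G)=Z(G)$. In particular, $M(F,G)$ does not depend on $F$.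
\end{theorem}

Theorem~\ref{thm:formula} below gives the value. The degree bound cannot be raised, whatever the field.

\begin{theorem}\label{thm:three}
There is a bipartite graph $G$ with bipartition $X\cup Y$ and $\deg x=3$ for all $x\in X$ such that $M(F,G)<Z(G)$ for every field $F$.
\end{theorem}

Section~\ref{sec:examples} works out two small examples, the second of which already contains both halves of the method. Section~\ref{sec:formula} states the formula, Sections~\ref{sec:upper} and~\ref{sec:lower} prove its two inequalities, and Section~\ref{sec:three} proves Theorem~\ref{thm:three}.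

\section{An even cycle and the subdivided claw}\label{sec:examples}

\subsection*{Even cycles: the first guess}

Let $G=C_{2k}$ with $k\ge2$, and let $X$ and $Y$ consist of alternate vertices. Two adjacent black vertices force around the cycle, so $Z(G)\le2$. Let $B$ be the $Y\times X$ matrix whose column for $x$ has entries $1$ and $-1$ at the two neighbors of $x$ and zeros elsewhere. Its rows sum to zero, so $\operatorname{rank}B\le k-1$, and the matrix
\begin{equation}\label{eq:bip}
\begin{pmatrix}0&B\\B^T&0\end{pmatrix}\in\mathcal S(F,G)
\end{equation}
has nullity at least $2k-2(k-1)=2$. Hence $M(F,G)=Z(G)=2$.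

The same construction works whenever $Y\ne\emptyset$ and all $x\in X$ have degree $2$. Since $\operatorname{rank}B\le|Y|-1$, it gives
\[
M(F,G)\ \ge\ |X|-|Y|+2 .
\]
One might guess that equality holds whenever such a $G$ is connected.

\subsection*{The subdivided claw: why the guess fails}

Subdivide each edge of the star $K_{1,3}$. The result $G$ has a center $c$, vertices $X=\{x_1,x_2,x_3\}$ adjacent to $c$, and pendant vertices $y_1,y_2,y_3$ with $y_i$ adjacent to $x_i$. Here $Y=\{c,y_1,y_2,y_3\}$ and the guess is $3-4+2=1$. In fact every matrix in $\mathcal S(F,G)$ with zero diagonal has nullity exactly $1$: it has the form \eqref{eq:bip} with some $4\times3$ matrix in the place of $B$, and the columns of this matrix are independent, because column $x_i$ is the only one that is nonzero in row $y_i$.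

Diagonal entries do better. Put $1$ in all positions corresponding to edges and in the diagonal positions of $x_1,x_2,x_3,y_1,y_2,y_3$, and $0$ elsewhere. Deleting the row and the column of $c$ leaves three blocks $\begin{pmatrix}1&1\\1&1\end{pmatrix}$, of total rank $3$. Deleting one row and one column lowers the rank by at most $2$, so our matrix has rank at most $5$ and nullity at least $2$. \emph{Each pendant leg costs rank $1$ instead of $2$.}

Conversely $\{y_1,y_3\}$ is a zero forcing set:
\[
y_3\to x_3,\qquad y_1\to x_1\to c,\qquad c\to x_2\to y_2 .
\]
So $M(F,G)=Z(G)=2$. Note the timing: $c$ can force $x_2$ only after the third leg has been blackened up to $x_3$.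

There is a more uniform way to see this set, and it will generalize. Read each $x_i$ as an edge $cy_i$, which recovers the claw. Its three edges are bridges. Add a new vertex $\infty$ and new edges $f_i=y_i\infty$, so that no bridge remains. Correspondingly, enlarge $G$ by three vertices $f_1,f_2,f_3$, where $f_i$ is adjacent to $y_i$ only; the vertex $\infty$ is not represented. All forces below take place in this enlarged graph or in a part of it.

The cycle $\infty,f_1,y_1,x_1,c,x_2,y_2,f_2,\infty$, taken by itself, is blackened by starting from $f_1$ alone:
\[
f_1\to y_1\to x_1\to c\to x_2\to y_2\to f_2 .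
\]
The remaining path $c,x_3,y_3,f_3,\infty$ is attached to this cycle at $c$ and $\infty$. It gives $c$ an additional white neighbor $x_3$, which blocks the force $c\to x_2$. But if we also start with $f_3$ black, then we can perform $f_3\to y_3\to x_3$ \emph{before} $c$ ever forces, entering the path at the end that is available first. Thus $\{f_1,f_3\}$ is a zero forcing set of the enlarged graph. Finally the auxiliary vertices $f_1,f_3$ are traded for their neighbors $y_1,y_3$.

\section{The associated multigraph and the formula}\label{sec:formula}

Both $M(F,\cdot)$ and $Z(\cdot)$ are additive over connected components, and every component of a graph in $\mathcal K$ inherits a suitable bipartition. If a connected $G\in\mathcal K$ has a vertex of degree $0$ in $X$, then $G=K_1$ and $M(F,G)=Z(G)=1$, attained by the matrix $(0)$. So from now on, through Section~\ref{sec:lower}, we make the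

\medskip
\noindent\textbf{Standing assumption.} \emph{$G\in\mathcal K$ is connected, with bipartition $X\cup Y$, and every $x\in X$ has degree $1$ or $2$.} In particular $Y\neq\emptyset$.

\medskip
The degree condition lets us read $X$ as a set of edges. Our multigraphs have no loops but may have parallel edges. Two parallel edges form a cycle of length two. A \emph{bridge} of a connected multigraph is an edge whose deletion disconnects it; equivalently, an edge that lies on no cycle. In particular, adding edges never turns a non-bridge into a bridge.

A vertex $x\in X$ of degree $2$ is regarded as an edge joining its two distinct neighbors in $Y$. If $X$ has a vertex of degree $1$, we introduce a new vertex $\infty$ and regard each such vertex, with neighbor $y$ say, as an edge $y\infty$. The resulting multigraph $\Gamma$ has edge set $X$ and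
\begin{itemize}
\item in \emph{Case 1} ($X$ has a vertex of degree $1$), vertex set $Y\cup\{\infty\}$;
\item in \emph{Case 2} (all $x\in X$ have degree $2$), vertex set $Y$.
\end{itemize}
It is connected because $G$ is. If $G$ is the complete subdivision of a connected graph $H$, then $\Gamma=H$.

Delete all bridges of $\Gamma$. The components that remain, possibly single vertices, are called \emph{nodes}. A node has no bridge, since an edge that is not a bridge of $\Gamma$ lies on a cycle, and no edge of that cycle is a bridge of $\Gamma$. Contracting each node to a point turns $\Gamma$ into a connected structure $T$ whose edges are the bridges of $\Gamma$. As nodes are connected, a loop or cycle of $T$ would lift to a cycle of $\Gamma$ through a bridge. So $T$ is a tree. A \emph{leaf} is a node of degree exactly $1$ in $T$. Define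
\[
\ell=\begin{cases}
\text{the number of leaves of $T$ not containing $\infty$} & \text{in Case 1},\\
\text{the number of leaves of $T$} & \text{in Case 2, if $T$ has at least two nodes},\\
2 & \text{in Case 2, if $T$ has one node}.
\end{cases}
\]
The leaves in the first two lines are said to be \emph{counted} by $\ell$.

\begin{theorem}\label{thm:formula}
Under the standing assumption, $M(F,G)=Z(G)=|X|-|Y|+\ell$ for every field $F$.
\end{theorem}

By Proposition~\ref{prop:MZ} it suffices to prove
\begin{equation}\label{eq:sandwich}
Z(G)\ \le\ |X|-|Y|+\ell\ \le\ M(F,G).
\end{equation}
The number $\ell$ counts what it takes to remove all bridges by adding edges at $\infty$.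

\begin{lemma}\label{lem:augment}
Adjoin $\infty$ to $\Gamma$ as an isolated vertex in Case 2. One can add $\ell$ edges joining $\infty$ to vertices of $Y$ so that the resulting multigraph $\Gamma'$ on $Y\cup\{\infty\}$ is connected and bridgeless.
\end{lemma}

\begin{proof}
In Case 2 with one node, choose any $y\in Y$ and add two parallel edges $y\infty$. Then $\Gamma'$ is connected, the new edges are not bridges, and $\Gamma$ has no bridges.

In all other cases, for each leaf $L$ counted by $\ell$ choose a vertex of $L$ and join it to $\infty$. Edges of $\Gamma$ that are not bridges of $\Gamma$ are not bridges of $\Gamma'$, so we have to consider the new edges and the bridges of $\Gamma$. Note that each component of a tree minus an edge contains a leaf of the tree.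

\emph{Case 1.} Since $\Gamma$ is connected and contains $\infty$, the new edges are not bridges of $\Gamma'$. Let $e$ be a bridge of $\Gamma$. The side of $\Gamma-e$ that does not contain $\infty$ corresponds to a component of $T-e$, so it contains a leaf of $T$, and that leaf does not contain $\infty$. The new edge at this leaf joins the two sides of $\Gamma-e$, so $e$ is not a bridge of $\Gamma'$.

\emph{Case 2, at least two nodes.} Then $\ell\ge2$. The multigraph $\Gamma$ is connected and $\infty$ has degree at least $2$, so $\Gamma'$ is connected and the new edges are not bridges. For a bridge $e$ of $\Gamma$, both components of $T-e$ contain leaves of $T$, so both sides of $\Gamma-e$ are joined to $\infty$ in $\Gamma'-e$. Hence $e$ is not a bridge of $\Gamma'$.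
\end{proof}

\begin{remark}\label{rem:min}
Fewer than $\ell$ edges at $\infty$ never suffice. If $L$ is a leaf not containing $\infty$, the unique edge of $\Gamma$ leaving $L$ remains a bridge unless some new edge ends in $L$, and one new edge serves only one leaf. In Case 2 with one node, no edge at $\infty$ would leave $\infty$ isolated, and a single edge at $\infty$ would itself be a bridge. The cyclomatic number of $\Gamma'$ is
\[
|E(\Gamma')|-|V(\Gamma')|+1=(|X|+\ell)-(|Y|+1)+1=|X|-|Y|+\ell .
\]
So Theorem~\ref{thm:formula} says that $M(F,G)=Z(G)$ is the smallest cyclomatic number of a connected bridgeless multigraph obtained from $\Gamma$ and $\infty$ by adding edges at $\infty$.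
\end{remark}

\begin{example}\label{ex:fig}
For the complete subdivision of a tree with $r\ge2$ leaves, $|X|-|Y|=-1$ and $\ell=r$, so the value is $r-1$. Figure~\ref{fig:ex} shows a graph in Case 1. The nodes are $\{a,b\}$, $\{c\}$, $\{d\}$, $\{\infty\}$; the tree $T$ is a star with center $\{c\}$, and the counted leaves are $\{a,b\}$ and $\{d\}$. So $\ell=2$ and $M(F,G)=Z(G)=5-4+2=3$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0,
 yv/.style={circle,fill=black,inner sep=1.8pt},
 xv/.style={circle,draw=black,fill=white,inner sep=1.8pt}]
\begin{scope}
\node[yv,label=left:{$a$}] (a) at (0,0) {};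
\node[xv,label=above:{$p$}] (p) at (0.7,0.7) {};
\node[xv,label=below:{$q$}] (q) at (0.7,-0.7) {};
\node[yv,label=below:{$b$}] (b) at (1.4,0) {};
\node[xv,label=below:{$r$}] (r) at (2.2,0) {};
\node[yv,label=below:{$c$}] (c) at (3.0,0) {};
\node[xv,label=right:{$s$}] (s) at (3.0,0.9) {};
\node[xv,label=below:{$t$}] (t) at (3.8,0) {};
\node[yv,label=below:{$d$}] (d) at (4.6,0) {};
\draw (a)--(p)--(b)--(q)--(a);
\draw (b)--(r)--(c)--(t)--(d);
\draw (c)--(s);
\node at (2.3,-1.5) {$G$};
\end{scope}
\begin{scope}[xshift=6.6cm]
\node[yv,label=left:{$a$}] (a2) at (0,0) {};
\node[yv,label=below:{$b$}] (b2) at (1.5,0) {};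
\node[yv,label=below:{$c$}] (c2) at (3.0,0) {};
\node[yv,label=right:{$d$}] (d2) at (4.5,0) {};
\node[yv,label=above:{$\infty$}] (i2) at (3.0,1.5) {};
\draw (a2) to[bend left=35] node[below] {$p$} (b2);
\draw (a2) to[bend right=35] node[below] {$q$} (b2);
\draw (b2)-- node[below] {$r$} (c2);
\draw (c2)-- node[below] {$t$} (d2);
\draw (c2)-- node[right] {$s$} (i2);
\draw[dashed] (a2) to[bend left=25] node[above] {$f$} (i2);
\draw[dashed] (d2) to[bend right=20] node[above right] {$g$} (i2);
\node at (2.3,-1.5) {$\Gamma$ and $\Gamma'$};
\end{scope}
\end{tikzpicture}
\caption{Left: a graph $G\in\mathcal K$ with $Y=\{a,b,c,d\}$ (filled) and $X=\{p,q,r,s,t\}$ (open). Right: its multigraph $\Gamma$ (solid edges), in which $r,s,t$ are bridges, and the bridgeless $\Gamma'$ obtained by adding the dashed edges $f,g$ at the two leaves $\{a,b\}$ and $\{d\}$ that do not contain $\infty$.}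
\label{fig:ex}
\end{figure}

\section{The upper bound: forcing along ears}\label{sec:upper}

We must find a zero forcing set of size $|X|-|Y|+\ell$. We first solve the problem for the bridgeless multigraph $\Gamma'$ and then delete the auxiliary edges. For a loopless multigraph $\Delta$ with $\infty\in V(\Delta)$, let $I(\Delta)$ be the bipartite graph on $(V(\Delta)\setminus\{\infty\})\cup E(\Delta)$ in which an edge of $\Delta$ is adjacent to its ends other than $\infty$. Thus $\infty$ itself is not a vertex of $I(\Delta)$; for the edges at $\infty$ it behaves like a neighbor that is black from the beginning.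

\begin{lemma}\label{lem:ears}
Let $\Delta$ be a connected bridgeless loopless multigraph with $\infty\in V(\Delta)$. Then $I(\Delta)$ has a zero forcing set $S\subseteq E(\Delta)$ with $|S|=|E(\Delta)|-|V(\Delta)\setminus\{\infty\}|$.
\end{lemma}

Bridgelessness is needed: for a single edge $y\infty$ we have $I(\Delta)=K_2$, and the lemma would claim an empty zero forcing set.

\begin{proof}
\emph{Ear decomposition.} We first construct subgraphs
\[
\{\infty\}=\Delta_0\subset\Delta_1\subset\dots\subset\Delta_q=\Delta ,
\]
each obtained from the previous one by adding an \emph{ear}. An ear of $\Delta_{i-1}$ is either a single new edge with both ends in $V(\Delta_{i-1})$, or a walk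
\[
u,e_0,y_1,e_1,y_2,\dots,y_k,e_k,v\qquad(k\ge1)
\]
with $u,v\in V(\Delta_{i-1})$, possibly $u=v$, with distinct vertices $y_1,\dots,y_k\notin V(\Delta_{i-1})$ and distinct edges $e_0,\dots,e_k$.

Suppose $\Delta_{i-1}\ne\Delta$. As $\Delta$ is connected, there is an edge $e=uw\notin E(\Delta_{i-1})$ with $u\in V(\Delta_{i-1})$. If $w\in V(\Delta_{i-1})$, take $e$ as the ear. Otherwise $e$ lies on a cycle, since it is not a bridge. Follow this cycle from $u$ through $e$ until it first returns to $V(\Delta_{i-1})$, at the latest in $u$. The part traversed is an ear with $k\ge1$; none of its edges lies in $\Delta_{i-1}$, because each has an end outside $V(\Delta_{i-1})$.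

\emph{Induction.} We construct zero forcing sets $S_i\subseteq E(\Delta_i)$ of $I(\Delta_i)$ with $|S_i|=|E(\Delta_i)|-|V(\Delta_i)\setminus\{\infty\}|$, starting from $S_0=\emptyset$ for the empty graph $I(\Delta_0)$. Given $S_{i-1}$, fix a forcing list for it in $I(\Delta_{i-1})$.

\emph{The ear is a single edge $e$.} Put $S_i=S_{i-1}\cup\{e\}$. The old list still works, because the only new neighbor that an old vertex acquires is $e$, which is black from the start. The number of edges grows by one, the number of vertices does not change.

\emph{The ear has $k\ge1$ inner vertices.} Edges increase by $k+1$ and vertices by $k$, so we may add one black vertex only. The difficulty is that $u$ and $v$ acquire new white neighbors, which would block their forces in the old list. So the whole ear must be blackened before $u$ or $v$ has to force anything. We enter the ear from whichever of its ends turns black first.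

For $y\in V(\Delta_{i-1})\setminus\{\infty\}$ let $\tau(y)\ge1$ be the position in the old list of the force that blackens $y$; it exists since initially only edges are black. Let $\tau(\infty)=0$. Reversing the ear if necessary, assume $\tau(u)\le\tau(v)$. Put $S_i=S_{i-1}\cup\{e_0\}$ and force as follows.
\begin{enumerate}
\item Perform the first $\tau(u)$ forces of the old list. They are valid in $I(\Delta_i)$: the only old vertices with new neighbors are $u$ and $v$, where different from $\infty$. A vertex forces only after it has become black, so neither $u$ nor $v$ forces during the first $\tau(u)\le\tau(v)$ steps.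
\item Now $u$ is black, or $u=\infty$ is absent from $I(\Delta_i)$. In both cases $y_1$ is the only white neighbor of $e_0$. In $I(\Delta_i)$ the neighbors of $y_j$ are exactly $e_{j-1}$ and $e_j$, and for $1\le j<k$ the neighbors of $e_j$ are exactly $y_j$ and $y_{j+1}$. Hence we can force
\[
e_0\to y_1\to e_1\to y_2\to\cdots\to y_k\to e_k .
\]
The edge $e_k$ need not force, so it does not matter whether $v$ is black yet.
\item All new vertices are black. Perform the rest of the old list. It is valid, since the additional neighbors of $u$ and $v$ are black and the edges of $\Delta_{i-1}$ have the same neighbors as before.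
\end{enumerate}
So $S_i$ is a zero forcing set of the required size, and $S=S_q$ proves the lemma.
\end{proof}

It remains to delete the added edges, which are vertices of degree $1$ in $I(\Gamma')$.

\begin{lemma}\label{lem:pendant}
If $x$ has degree $1$ in a graph $G'$, then $Z(G'-x)\le Z(G')$.
\end{lemma}

\begin{proof}
Let $y$ be the neighbor of $x$, and let $S$ be a minimum zero forcing set of $G'$ with a forcing list. We follow this list in $G'-x$, omitting the forces that involve $x$. Deleting $x$ creates no white neighbors. So a force that does not involve $x$ can still be performed, provided that every vertex other than $x$ that was black at this moment in $G'$ is also black now; if its target is already black, we skip it.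

If $x\notin S$, then $x$ is forced by $y$. It performs no force afterwards, because its only neighbor is black. Omitting $y\to x$ from the list shows that $S$ is a zero forcing set of $G'-x$.

If $x\in S$, start with $(S\setminus\{x\})\cup\{y\}$, which has at most $|S|$ elements. The only force that can involve $x$ is $x\to y$, and it may be omitted because $y$ is black from the start. So at each moment all vertices other than $x$ that were black in the original process are black, and the list blackens $G'-x$.
\end{proof}

\begin{proposition}\label{prop:upper}
Under the standing assumption, $Z(G)\le|X|-|Y|+\ell$.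
\end{proposition}

\begin{proof}
Let $\Gamma'$ be as in Lemma~\ref{lem:augment}. It has $|X|+\ell$ edges and $|Y|$ vertices other than $\infty$, so Lemma~\ref{lem:ears} gives $Z(I(\Gamma'))\le|X|+\ell-|Y|$. The $\ell$ added edges are vertices of degree $1$ in $I(\Gamma')$, each with its neighbor in $Y$, and deleting them all leaves $G$. Apply Lemma~\ref{lem:pendant} $\ell$ times.
\end{proof}

In Figure~\ref{fig:ex}, take the ear $\infty,f,a,p,b,r,c,s,\infty$, then the single edge $q$, then the ear $\infty,g,d,t,c$. The proof yields $\{f,q,g\}$ in $I(\Gamma')$, and the deletion turns it into $\{a,q,d\}$ in $G$. Indeed $d\to t$ and $a\to p\to b\to r\to c\to s$.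

\section{The lower bound: incidence matrices and rank-one corrections}\label{sec:lower}

We now construct a matrix of nullity at least $|X|-|Y|+\ell$. Equivalently, its rank should be at most $2|Y|-\ell$. Without any effort each vertex of $Y$ costs $2$. We want to save $1$ for each counted leaf, or $2$ in total if $T$ has one node in Case 2.

For $L\subseteq Y$ and a set $E$ of edges of $\Gamma$ with both ends in $L$, let $B_{L,E}$ be the $L\times E$ matrix whose column for $x\in E$ has entries $1$ and $-1$, in some order, at the two ends of $x$ and $0$ elsewhere. If $L\ne\emptyset$, its rows sum to zero, and therefore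
\begin{equation}\label{eq:inc}
\operatorname{rank}B_{L,E}\le|L|-1 .
\end{equation}

\begin{proposition}\label{prop:lower}
Under the standing assumption there is a symmetric integer matrix with all entries in $\{0,1,-1\}$ whose image over every field $F$ lies in $\mathcal S(F,G)$ and has nullity at least $|X|-|Y|+\ell$. In particular, $M(F,G)\ge|X|-|Y|+\ell$ for every field $F$.
\end{proposition}

\begin{proof}
The matrices below have entries $0,\pm1$ chosen independently of $F$. Since $\pm1\ne0$ in every field, their images have the required zero pattern. All rank estimates are made over an arbitrary field $F$.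

\emph{(i) Case 2, where $T$ has one or two nodes.} Here $\ell=2$. The matrix \eqref{eq:bip} with $B=B_{Y,X}$ has rank at most $2(|Y|-1)$ by \eqref{eq:inc}, so its nullity is at least $|X|+|Y|-2(|Y|-1)=|X|-|Y|+2$.

\emph{(ii) All other cases.} Now we imitate the subdivided claw, with a whole node $L_i$ in place of the pendant vertex $y_i$. Two effects combine. Inside the leaf, the relation \eqref{eq:inc} saves $2$. The edge leaving the leaf spoils this relation, at a cost of $2$ if the diagonal is zero; but diagonal entries turn it into a rank-one term that costs only $1$.

Let $L_1,\dots,L_\ell$ be the counted leaves (possibly $\ell=0$). They are subsets of $Y$. No two of them are adjacent in $T$. Indeed, two adjacent leaves of a tree form the whole tree. In Case 2 this is excluded, since $T$ now has at least three nodes; in Case 1 one of the two nodes would contain $\infty$ and would not be counted. Without this we could not give each leaf its own outgoing edge below, which is why the two-node tree was treated in (i).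

Put $W=Y\setminus\bigcup_iL_i$. For each $i$, exactly one edge $x_i$ of $\Gamma$ has exactly one end in $L_i$. Let $y_i$ be this end. The other end lies in $W\cup\{\infty\}$, because no other counted leaf is adjacent to $L_i$. In particular the $x_i$ are distinct. Let $E_i$ be the set of edges with both ends in $L_i$. Every edge outside $\bigcup_i(E_i\cup\{x_i\})$ has both ends in $W\cup\{\infty\}$. Define $A\in\mathcal S(F,G)$ as follows.
\begin{itemize}
\item The $L_i\times E_i$ submatrix is $B_{L_i,E_i}$, with its transpose in the symmetric position.
\item Every other off-diagonal entry that corresponds to an edge of $G$ is $1$.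
\item $a_{x_ix_i}=a_{y_iy_i}=1$ for all $i$, and all other diagonal entries are $0$.
\end{itemize}

Delete the rows and columns indexed by $W$. What remains is a direct sum. An edge of $\Gamma$ with both ends in $W\cup\{\infty\}$ contributes a zero block of size $1\times1$. Each $i$ contributes a block on $L_i\cup E_i\cup\{x_i\}$. In it, the entries at $(x_i,y_i)$, $(y_i,x_i)$, $(x_i,x_i)$, $(y_i,y_i)$ are all $1$, and outside of these positions it consists of $B_{L_i,E_i}$, its transpose, and zeros. So with $\mathbf e_{x_i},\mathbf e_{y_i}$ denoting unit vectors, the block equals
\[
\begin{pmatrix}0&B_{L_i,E_i}\\B_{L_i,E_i}^T&0\end{pmatrix}\oplus(0)\;+\;(\mathbf e_{x_i}+\mathbf e_{y_i})(\mathbf e_{x_i}+\mathbf e_{y_i})^T ,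
\]
and by \eqref{eq:inc} its rank is at most $2(|L_i|-1)+1=2|L_i|-1$. Deleting one row and the corresponding column lowers the rank by at most $2$. Hence
\[
\operatorname{rank}A\le2|W|+\sum_{i=1}^{\ell}(2|L_i|-1)=2|Y|-\ell ,
\]
and $\operatorname{null}A\ge|X|+|Y|-2|Y|+\ell=|X|-|Y|+\ell$.
\end{proof}

In Figure~\ref{fig:ex} we have $W=\{c\}$; the leaves $\{a,b\}$ and $\{d\}$ contribute ranks at most $3$ and $1$, so $\operatorname{rank}A\le2+3+1=6$ and $\operatorname{null}A\ge9-6=3$.

\begin{proof}[Proof of Theorems \ref{thm:formula} and \ref{thm:main}]
Propositions \ref{prop:upper} and \ref{prop:lower} give \eqref{eq:sandwich}, which together with Proposition~\ref{prop:MZ} proves Theorem~\ref{thm:formula}.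

For Theorem~\ref{thm:main} we drop the standing assumption. Let $G\in\mathcal K$ be arbitrary and form the direct sum, over the components of $G$, of the matrices from Proposition~\ref{prop:lower}, taking $(0)$ for an isolated vertex placed in $X$. This matrix has entries $0,\pm1$, and its image over every field $F$ lies in $\mathcal S(F,G)$. By Proposition~\ref{prop:upper} and additivity, its nullity over $F$ is at least $Z(G)$; it is at most $M(F,G)\le Z(G)$. So all three numbers coincide.
\end{proof}

The hypothesis $\deg x\le2$ entered through $\Gamma$: in the upper bound, a black edge with one black end can force its other end; in the lower bound, columns with two nonzero entries admit the relation \eqref{eq:inc} over every field, with the same coefficients $\pm1$.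

\section{Degree three: failure over every field}\label{sec:three}

If the vertices of $X$ have degree $3$, then the columns of the $Y\times X$ block have three nonzero entries. How small the rank of this block can be is a question about realizing prescribed dependent triples by vectors, and the answer may depend on the field. Since $Z$ ignores the field, it is at least the maximum nullity over the most favorable field, so a less favorable field has $M<Z$. We use two configurations of triples: one that is realizable in dimension three over $\mathbb F_2$ but in no characteristic other than $2$, and one that is realizable in dimension three over $\mathbb F_3$ but not in characteristic $2$. Together they cover all fields. The remaining issue is that diagonal entries, so useful in Section~\ref{sec:lower}, might compensate. We prevent this by taking many copies of each triple.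

For a family $\mathcal T$ of $3$-element subsets of a finite set $Y$ and $t\ge1$, let $G(\mathcal T,t)$ be the bipartite graph with sides $Y$ and $X=\mathcal T\times\{1,\dots,t\}$, where $(S,j)$ is adjacent to the three elements of $S$. Put $n=|Y|$ and $m=|X|=t|\mathcal T|$. A \emph{system} for $\mathcal T$ over $F$ is a choice of vectors $b_S\in F^Y$, $S\in\mathcal T$, such that the support of $b_S$ is exactly $S$. Its \emph{null space} is
\[
N=\{z\in F^Y: z^Tb_S=0\text{ for all }S\in\mathcal T\}.
\]

\begin{lemma}\label{lem:system}
\begin{enumerate}
\item[(a)] If $\mathcal T$ has a system over $F$ with $\dim N\ge d$, then $M(F,G(\mathcal T,t))\ge m-n+2d$.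
\item[(b)] If every system for $\mathcal T$ over $F$ has $\dim N\le d$, then
\[
M(F,G(\mathcal T,t))\le\max\{m-t+n,\ m-n+2d\}.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $B$ be the $Y\times X$ matrix whose column $(S,j)$ is $b_S$. Its rank is $n-\dim N\le n-d$, and the matrix \eqref{eq:bip} formed with this $B$ lies in $\mathcal S(F,G(\mathcal T,t))$ and has nullity at least $m+n-2(n-d)$.

(b) Write a matrix in $\mathcal S(F,G(\mathcal T,t))$ as
\[
A=\begin{pmatrix}D&B\\B^T&E\end{pmatrix}
\]
with row blocks $Y,X$ and diagonal $D,E$. Let $Q=\{x\in X:E_{xx}=0\}$ and $R=X\setminus Q$, and let $B_Q,B_R$ consist of the corresponding columns of $B$. The diagonal block $E_R$ of $E$ on $R$ is invertible. Symmetric elimination with it shows that $A$ is congruent to $A'\oplus E_R$ with the Schur complement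
\[
A'=\begin{pmatrix}D'&B_Q\\B_Q^T&0\end{pmatrix},\qquad D'=D-B_RE_R^{-1}B_R^T ,
\]
so $\operatorname{null}A=\operatorname{null}A'$. Let $\rho=\operatorname{rank}B_Q$. An invertible $\rho\times\rho$ submatrix $C$ of $B_Q$ gives a submatrix $\begin{pmatrix}*&C\\C^T&0\end{pmatrix}$ of $A'$ with determinant $\pm(\det C)^2\neq0$. Hence $\operatorname{rank}A'\ge2\rho$ and
\[
\operatorname{null}A\le|Q|+n-2\operatorname{rank}B_Q .
\]
If $Q$ contains no copy of some $S\in\mathcal T$, then $|Q|\le m-t$ and $\operatorname{null}A\le m-t+n$. Otherwise choose for each $S\in\mathcal T$ one column $b_S$ of $B_Q$ that belongs to a copy of $S$. These columns form a system, so $\operatorname{rank}B_Q\ge n-\dim N\ge n-d$. Since $|Q|\le m$, we get $\operatorname{null}A\le m+n-2(n-d)=m-n+2d$.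
\end{proof}

To bound $\dim N$, consider for $y\in Y$ the coordinate functional $v_y\in N^*$, $z\mapsto z_y$. The $v_y$ span $N^*$, because a vector $z\in N$ is zero if all its coordinates are. The equation $z^Tb_S=0$ on $N$ says that
\begin{equation}\label{eq:rel}
\text{for each }S\in\mathcal T,\quad \{v_y:y\in S\}\text{ satisfies a linear relation with all three coefficients nonzero.}
\end{equation}
So we look for families of triples for which \eqref{eq:rel} is impossible in a three-dimensional space.

\subsection*{Two families of triples}

Use the labels $Y_1=\{1,2,3,12,13,23,123\}$ and $Y_2=Y_1\cup\{p\}$, and put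
\begin{align*}
\mathcal T_0&=\bigl\{\{1,2,12\},\{1,3,13\},\{2,3,23\},\{1,23,123\},\{2,13,123\},\{3,12,123\}\bigr\},\\
\mathcal T_1&=\mathcal T_0\cup\bigl\{\{12,13,23\}\bigr\},\\
\mathcal T_2&=\mathcal T_0\cup\bigl\{\{12,13,p\},\{2,3,p\},\{2,23,p\}\bigr\}.
\end{align*}
We regard $\mathcal T_1$ as a family on $Y_1$ and $\mathcal T_2$ as a family on $Y_2$. If a label stands for the corresponding sum of basis vectors of $\mathbb F_2^3$, then $\mathcal T_1$ consists of the lines of the Fano plane. In $\mathcal T_2$ the label $p$ will represent the difference of the second and third basis vectors.

\begin{lemma}\label{lem:families}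
\begin{enumerate}
\item[(a)] $\mathcal T_1$ has a system over $\mathbb F_2$ with $\dim N\ge3$, and $\mathcal T_2$ has a system over $\mathbb F_3$ with $\dim N\ge3$.
\item[(b)] If $\operatorname{char}F\ne2$, every system for $\mathcal T_1$ over $F$ has $\dim N\le2$.
\item[(c)] If $\operatorname{char}F=2$, every system for $\mathcal T_2$ over $F$ has $\dim N\le2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $u_1,u_2,u_3$ be the standard basis of $F^3$ and put
\[
u_{12}=(1,1,0),\quad u_{13}=(1,0,1),\quad u_{23}=(0,1,1),\quad u_{123}=(1,1,1),\quad u_p=(0,1,-1).
\]
Over every field, the triples of $\mathcal T_0$ satisfy the relations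
\[
\begin{aligned}
u_1+u_2-u_{12}&=0,& u_1+u_3-u_{13}&=0,& u_2+u_3-u_{23}&=0,\\
u_1+u_{23}-u_{123}&=0,& u_2+u_{13}-u_{123}&=0,& u_3+u_{12}-u_{123}&=0.
\end{aligned}
\]
Over $\mathbb F_2$ we also have $u_{12}+u_{13}+u_{23}=0$. Over $\mathbb F_3$ we have
\[
u_{12}-u_{13}-u_p=0,\qquad u_2-u_3-u_p=0,\qquad u_{23}+u_p-2u_2=0,
\]
and $-2\ne0$. In both situations let $b_S$ be the vector of coefficients of the relation for $S$. The rows of the matrix with columns $u_y$ are orthogonal to all $b_S$, and they are independent since $u_1,u_2,u_3$ are. So $\dim N\ge3$.

(b), (c) Consider a system for $\mathcal T_1$ or $\mathcal T_2$ over any $F$. By \eqref{eq:rel}, any two members of a triple span the third. Hence $v_1,v_2,v_3$ span $v_{12},v_{13},v_{23}$, then $v_{123}$, and in the case of $\mathcal T_2$ also $v_p$, through $\{12,13,p\}$. So $\dim N\le3$.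

Suppose $\dim N=3$. Then $v_1,v_2,v_3$ form a basis of $N^*$. By \eqref{eq:rel}, $v_{23}$ is a combination of $v_2,v_3$ with nonzero coefficients, and $v_{123}$ is a combination of $v_1,v_{23}$ with nonzero coefficients. So all coordinates of $v_{123}$ are nonzero, and after rescaling the basis we have $v_{123}=(1,1,1)$, while $v_1,v_2,v_3$ are nonzero multiples of the unit vectors of the new basis. The triples $\{1,2,12\}$ and $\{3,12,123\}$ give
\[
v_{12}\in\langle v_1,v_2\rangle\cap\langle v_3,v_{123}\rangle=\langle(1,1,0)\rangle .
\]
Likewise
\[
v_{13}\in\langle v_1,v_3\rangle\cap\langle v_2,v_{123}\rangle=\langle(1,0,1)\rangle,\qquad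
v_{23}\in\langle v_2,v_3\rangle\cap\langle v_1,v_{123}\rangle=\langle(0,1,1)\rangle .
\]
None of these three vectors is zero, because two of the independent vectors $v_1,v_2,v_3$ do not satisfy a relation with nonzero coefficients.

For $\mathcal T_1$, the triple $\{12,13,23\}$ makes $(1,1,0),(1,0,1),(0,1,1)$ linearly dependent. Their determinant is $-2$, which is nonzero if $\operatorname{char}F\ne2$. This contradiction proves (b).

For $\mathcal T_2$ with $\operatorname{char}F=2$, the triple $\{12,13,p\}$ gives $v_p=\lambda(1,1,0)+\mu(1,0,1)=(\lambda+\mu,\lambda,\mu)$ with $\lambda,\mu\ne0$. The triple $\{2,3,p\}$ puts $v_p$ in $\langle v_2,v_3\rangle$, so $\lambda+\mu=0$ and $v_p=\lambda(0,1,-1)=\lambda(0,1,1)$. Thus $v_{23}$ and $v_p$ are both multiples of $(0,1,1)$. The triple $\{2,23,p\}$ now expresses $v_2$, a nonzero multiple of $(0,1,0)$, as a multiple of $(0,1,1)$, which is impossible. This proves (c).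
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:three}]
Let $G_1=G(\mathcal T_1,9)$, with $n=7$ and $m=m_1$. By Proposition~\ref{prop:MZ} and Lemmas \ref{lem:system}(a) and \ref{lem:families}(a),
\[
Z(G_1)\ge M(\mathbb F_2,G_1)\ge m_1-7+6=m_1-1 .
\]
If $\operatorname{char}F\neq2$, Lemmas \ref{lem:system}(b) and \ref{lem:families}(b) give
\[
M(F,G_1)\le\max\{m_1-9+7,\ m_1-7+4\}=m_1-2<Z(G_1).
\]

Let $G_2=G(\mathcal T_2,11)$, with $n=8$ and $m=m_2$. In the same way, with Lemma~\ref{lem:families}(a) and (c),
\[
Z(G_2)\ge M(\mathbb F_3,G_2)\ge m_2-8+6=m_2-2 ,
\]
and if $\operatorname{char}F=2$, then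
\[
M(F,G_2)\le\max\{m_2-11+8,\ m_2-8+4\}=m_2-3<Z(G_2).
\]

Let $G$ be the disjoint union of $G_1$ and $G_2$. It is bipartite, and all vertices on one side have degree $3$. Every field $F$ falls under one of the two strict inequalities, and $M(F,G_i)\le Z(G_i)$ holds for the other graph by Proposition~\ref{prop:MZ}. By additivity, $M(F,G)<Z(G)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AIM}
AIM Minimum Rank -- Special Graphs Work Group,
\emph{Linear Algebra Appl.} 428 (2008).

\bibitem{SUB}
\emph{Zero Forcing Number, Maximum Nullity, And Path Cover Number Of Subdivided Graphs},
\url{https://journals.uwyo.edu/index.php/ela/article/download/1131/1131/1131}.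

\end{thebibliography}

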